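\title{Kernel lower bounds for biclique partition of bipartite graphs}

\begin{abstract}
We consider the problem of deciding whether the edges of a bipartite graph can be partitioned into at most $k$ complete bipartite subgraphs, with parameter $k$. Merging vertices with equal neighborhoods gives a kernel with at most $2(2^k-1)$ vertices. We show that there is no polynomial kernel unless $\mathrm{coNP}\subseteq\mathrm{NP/poly}$, and no kernel of size $2^{o(k)}$ unless, for every $\delta>0$ and all large $m$, unsatisfiability of 3-CNFs with at most $m$ clauses has nondeterministic circuits of size $2^{\delta\sqrt m}$; the latter would refute the non-uniform nondeterministic ETH and NUNSETH. The main tool encodes a formula whose variables are the cells of a grid into a graph whose parameter is linear in the number of rows and columns and does not depend on the number of clauses. The same tool shows that, under ETH, the running time $2^{O(k^2)}+|G|^{O(1)}$ has the right exponent.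
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{biclique} is a complete bipartite graph $K_{a,b}$ with $a,b\ge1$. A \emph{biclique partition} of a graph $G$ is a collection of biclique subgraphs of $G$ such that every edge of $G$ lies in exactly one of them; in a \emph{biclique cover} every edge lies in at least one. The parameterized problem $k$-\textsc{BipBicPart} takes a bipartite graph $G$ and an integer $k\ge0$, the parameter, and asks whether $G$ has a biclique partition with at most $k$ bicliques.

A \emph{kernel} of size $f$, for a computable function $f$, is a polynomial-time algorithm that maps every instance $(G,k)$ to an instance $(G',k')$ with the same answer and with $|V(G')|+|E(G')|+k'\le f(k)$. The function $f$ measures how much of an instance still matters once $k$ is fixed: everything else can be discarded in polynomial time. The kernel is \emph{polynomial} if $f$ is a polynomial and \emph{subexponential} if $f(k)=2^{o(k)}$. This paper answers the following question from \cite{source}: does $k$-\textsc{BipBicPart} have a polynomial kernel, or at least a subexponential one?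

The analogous problem $k$-\textsc{EdgeCliqPart}, which asks for a partition of the edges of a graph into at most $k$ cliques, has a kernel with $k^2$ vertices \cite{MR}. Cliques in an edge partition overlap very little: two cliques with two common vertices have a common edge, so at most $\binom k2$ vertices lie in more than one clique. Edge-disjoint bicliques, in contrast, may have the same left side as long as their right sides are disjoint. Take the right vertices $1,\dots,k$, take one left vertex for each nonempty subset of $\{1,\dots,k\}$, and join each subset to its elements. The $k$ stars centered at the right vertices partition the edges, and the $2^k-1$ left vertices have pairwise different neighborhoods. This is the extreme case: merging vertices with equal neighborhoods leaves at most $2^k-1$ vertices on each side of a yes-instance (Proposition~\ref{prop:kernel}).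

One could still expect a much smaller kernel. A partition into $k$ bicliques is a factorization of the biadjacency matrix through $k$ dimensions (Lemma~\ref{lem:labels}), so every row of the matrix is a linear combination of at most $k$ fixed rows. In Section~\ref{sec:upper} this leads to an algorithm that examines candidates described by only about $2k^2$ bits, and it is tempting to hope that polynomially many vertices suffice to tell whether some candidate survives. We show that, under complexity assumptions, this hope fails. A part of the graph can be made to carry $\Theta(k^2)$ free bits; each further vertex then acts as a clause on these bits without increasing $k$; and $2^{\Theta(k)}$ different clauses are available.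

\subsection{Compressions, circuits and hypotheses}\label{sec:conv}

Our lower bounds hold for an object weaker than a kernel. A \emph{compression} of bit length $h$ is a polynomial-time map $K$ from instances $(G,k)$ to binary strings of length at most $h(k)$, together with an arbitrary language $\mathcal L$, such that $(G,k)$ is a yes-instance if and only if $K(G,k)\in\mathcal L$. A kernel of size $f$ is a compression of bit length $(f(k)+2)^2$: write $|V(G')|$ and $k'$ in unary, each followed by a separator, append the adjacency matrix of $G'$, which gives at most $f(k)+2+f(k)^2$ bits, and let $\mathcal L$ consist of the encodings of yes-instances. So a polynomial kernel gives a compression of polynomial bit length, and a subexponential kernel gives one of bit length $2^{o(k)}$.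

A \emph{$w$-CNF} is a conjunction of clauses, each a disjunction of at most $w$ literals. A 3-CNF with at most $m$ clauses has at most $3m$ variables, which we take among $x_1,\dots,x_{3m}$. We encode it by $m$ blocks, each with a bit that says whether the block is used and three slots that hold a literal or are empty. This is a string of a fixed length $L(m)=O(m\log(m+1))$. Let $\mathrm{CNF}_m$ be the set of these strings and $\mathrm{UNSAT}_m\subseteq\mathrm{CNF}_m$ the set of those that encode unsatisfiable formulas. A $w$-CNF on $n$ variables is encoded by one bit for each possible clause, which is $n^{O(1)}$ bits for fixed $w$.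

A \emph{nondeterministic circuit} is a Boolean circuit $\mathcal C(x,y)$ with gates of fan-in at most two whose input is split into a proper input $x$ and a guess $y$. It recognizes the set of $x$ for which some $y$ gives $\mathcal C(x,y)=1$, and its size is the number of gates. The class $\mathrm{NP/poly}$ consists of the languages whose strings of length $N$ are recognized, for every $N$, by a nondeterministic circuit of size polynomial in $N$. We use two textbook facts.
\begin{itemize}
\item[(C1)] An algorithm that runs in time $T\ge N$ on inputs of length $N$ is simulated on these inputs by a circuit of size at most $cT^{\alpha}$, where $\alpha\ge1$ is an absolute constant and $c$ depends only on the algorithm.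
\item[(C2)] Every set of strings of length $N$ is recognized by some circuit. Hence finitely many input lengths affect only the constants in an asymptotic size bound.
\end{itemize}

The assumption behind the subexponential lower bound is the following.

\medskip\noindent\textbf{Hypothesis (H).} \emph{There is $\delta>0$ such that, for infinitely many $m$, the set $\mathrm{UNSAT}_m$ has no nondeterministic circuit of size at most $2^{\delta\sqrt m}$.}\medskip

\noindent By (C1), replacing our encoding by another one of polynomial length that can be translated in polynomial time changes circuit sizes by an additive term $m^{O(1)}$, which does not affect (H). We compare (H) with two hypotheses in which the size is measured by the number of variables, and we use a third one for running times.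
\begin{itemize}
\item \emph{Non-uniform nondeterministic ETH}: for some $\delta>0$, unsatisfiability of 3-CNFs on $n$ variables has no nondeterministic circuits of size $O(2^{\delta n})$.
\item \emph{NUNSETH} \cite{CGIMPS}: for every $\eta>0$ there is $w$ such that unsatisfiability of $w$-CNFs on $n$ variables has no nondeterministic circuits of size $O(2^{(1-\eta)n})$.
\item \emph{ETH}: for some $\delta>0$, satisfiability of 3-CNFs on $n$ variables cannot be decided in time $O(2^{\delta n})$.
\end{itemize}

\begin{proposition}\label{prop:H}
Hypothesis \textup{(H)} follows from the non-uniform nondeterministic ETH, and it follows from NUNSETH.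
\end{proposition}

\subsection{Results}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] $k$-\textsc{BipBicPart} has no polynomial kernel, and not even a compression of polynomial bit length, unless $\mathrm{coNP}\subseteq\mathrm{NP/poly}$.
\item[(2)] $k$-\textsc{BipBicPart} has no kernel of size $2^{o(k)}$, and no compression of bit length $2^{o(k)}$, unless \textup{(H)} fails. In particular it has none under the non-uniform nondeterministic ETH or under NUNSETH.
\end{enumerate}
\end{theorem}

Under these assumptions both answers to the question are negative. The inclusion $\mathrm{coNP}\subseteq\mathrm{NP/poly}$ implies that the polynomial hierarchy collapses to its third level \cite{Yap}. We do not show that $\mathrm{coNP}\not\subseteq\mathrm{NP/poly}$ alone suffices for part (2).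

\begin{proposition}\label{prop:kernel}
For $k\ge1$, $k$-\textsc{BipBicPart} has a kernel with at most $2(2^k-1)$ vertices and size at most $2^{k+1}+4^k+k$.
\end{proposition}

For $k=0$ an instance is a yes-instance if and only if $G$ has no edges. Thus the kernel size is $2^{O(k)}$, and under (H) this cannot be improved to $2^{o(k)}$. Between the two parts of Theorem~\ref{thm:main} there is a trade-off.

\begin{theorem}\label{thm:tradeoff}
Let $0<c<1$. If $k$-\textsc{BipBicPart} has a compression of bit length $2^{O(k^c)}$, then $\mathrm{UNSAT}_m$ has nondeterministic circuits of size $2^{O(m^{c/2})}$.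
\end{theorem}

\begin{theorem}\label{thm:time}
$k$-\textsc{BipBicPart} is solvable in time $2^{2k^2+O(k)}+|G|^{O(1)}$, but under ETH it is not solvable in time $2^{o(k^2)}|G|^{O(1)}$.
\end{theorem}

The lower bounds do not depend on the difference between partitions and covers. In the \emph{gap problem} we are given a bipartite graph $G$ and $k\ge0$ with the promise that either $G$ has a biclique partition with at most $k$ bicliques (a yes-instance) or $G$ has no biclique cover with at most $k$ bicliques (a no-instance). An algorithm or a compression for the gap problem has to be correct only on instances that satisfy the promise.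

\begin{theorem}\label{thm:variants}
Theorems~\ref{thm:main} and~\ref{thm:tradeoff} and the lower bound of Theorem~\ref{thm:time} also hold for biclique partition in general graphs, for biclique cover, and for the gap problem.
\end{theorem}

Every partition is a cover. So a yes-instance of the gap problem is a yes-instance of both the partition and the cover problem, and a no-instance is a no-instance of both. An algorithm, kernel or compression for either problem, on bipartite or on general graphs, therefore yields an algorithm or a compression for the gap problem with the bounds stated above. For this reason \emph{we prove all lower bounds for the gap problem}; this proves them for $k$-\textsc{BipBicPart} and gives Theorem~\ref{thm:variants}.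

\subsection{Plan of the proof}

Section~\ref{sec:upper} restates partitions in terms of labels and proves the upper bounds. The lower bounds have three steps. Section~\ref{sec:grid} turns a formula on the cells of a grid into a graph with parameter four times the number of rows and columns. Section~\ref{sec:comp} writes $2^s$ formulas with $m$ clauses each on one grid with $O(\sqrt m+s)$ rows and columns, so that the result is satisfiable if and only if one of the formulas is. Section~\ref{sec:dist} applies the counting argument of Fortnow and Santhanam \cite{FS}, with explicit parameters, to turn a compression with fewer than $2^s$ output bits into a nondeterministic circuit for $\mathrm{UNSAT}_m$ of size polynomial in $m2^s$. Section~\ref{sec:sparse} passes from clauses to variables. We write $[n]=\{1,\dots,n\}$, $y\sim z$ for adjacency, and $\mathbf 1[E]$ for the indicator of a statement $E$.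

\section{Labels and upper bounds}\label{sec:upper}

Let $G$ be bipartite with fixed sides $L$ (left) and $R$ (right) and with biadjacency matrix $A\in\{0,1\}^{L\times R}$, so $A_{yz}=1$ if and only if $y\sim z$. A biclique is connected, so one of its sides lies in $L$ and the other in $R$. A biclique of $G$ is thus a product $L'\times R'$ of nonempty sets $L'\subseteq L$, $R'\subseteq R$ on which $A$ equals $1$. It is convenient to record, for each vertex, the set of bicliques that contain it.

\begin{lemma}\label{lem:labels}
Let $\Omega$ be a set of $k$ elements, called labels. The following are equivalent.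
\begin{enumerate}
\item[(a)] $G$ has a biclique partition with at most $k$ bicliques.
\item[(b)] There are sets $\beta(y)\subseteq\Omega$ for $y\in L$ and $\chi(z)\subseteq\Omega$ for $z\in R$ with $|\beta(y)\cap\chi(z)|=A_{yz}$ for all $y\in L$, $z\in R$.
\item[(c)] $A=BC$ over the integers for some $B\in\{0,1\}^{L\times k}$ and $C\in\{0,1\}^{k\times R}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Given a partition, give its bicliques distinct labels and let $\beta(y)$, $\chi(z)$ be the sets of labels of the bicliques that contain $y$, respectively $z$. A biclique contains both $y$ and $z$ exactly when it contains $yz$ as an edge, so $|\beta(y)\cap\chi(z)|$ is the number of bicliques that contain the edge $yz$, which is $A_{yz}$. Conversely, given (b), put $L_\omega=\{y:\omega\in\beta(y)\}$ and $R_\omega=\{z:\omega\in\chi(z)\}$ and discard the labels $\omega$ for which one of these sets is empty. A pair $(y,z)$ lies in exactly $A_{yz}$ of the products $L_\omega\times R_\omega$, so the products are bicliques of $G$ and contain every edge once. Finally, (c) is (b) written with characteristic vectors: the rows of $B$ for the sets $\beta(y)$ and the columns of $C$ for the sets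 $\chi(z)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kernel}]
Group the non-isolated vertices of each side into classes with equal neighborhoods, choose a representative $y^\circ$ in the class of each such vertex $y$, and let $G'$ be the subgraph induced by the representatives. For non-isolated $y\in L$, $z\in R$ we have $A_{yz}=A_{y^\circ z}=A_{y^\circ z^\circ}$. Labels for $G$ as in Lemma~\ref{lem:labels}(b) restrict to labels for $G'$. Labels for $G'$ extend to $G$ by $\beta(y)=\beta(y^\circ)$, $\chi(z)=\chi(z^\circ)$ and empty sets for isolated vertices. So $(G,k)$ and $(G',k)$ have the same answer.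

The identity $A_{yz}=A_{y^\circ z^\circ}$ also shows that $G'$ has no isolated vertex and that distinct representatives on one side still have different neighborhoods in $G'$: a vertex that distinguishes them in $G$ can be replaced by its representative. Suppose $G'$ has labels from a set of size $k$. The neighborhood $\{z:\beta(y)\cap\chi(z)\ne\emptyset\}$ of a left vertex $y$ is nonempty and is determined by $\beta(y)$. Hence $\beta$ is an injective map into the nonempty subsets of $\Omega$, and the left side of $G'$ has at most $2^k-1$ vertices; the same argument with $\chi$ bounds the right side. If a side of $G'$ is larger, we output the no-instance $(K_2,0)$, and otherwise $(G',k)$. The output has at most $2(2^k-1)$ vertices and at most $4^k$ edges.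
\end{proof}

Trying all factorizations $A=BC$ of the kernel would cost time $2^{\Theta(k2^k)}$. The way to do better is to guess $B$ only on a set $S$ of rows that form a basis of its row space. Then the columns of $C$ can be chosen independently of each other, since each only has to reproduce its column of $A$ on the rows in $S$. The other rows of $B$ can be tested without knowing $C$: a row $\lambda B_S$ has product $\lambda A_S$ with every admissible $C$.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:time}]
Let $k\ge1$. After applying Proposition~\ref{prop:kernel} in time $|G|^{O(1)}$ we may assume that $A$ has fewer than $2^k$ rows and fewer than $2^k$ columns. For a set $S$ of rows, $A_S$ is the submatrix on these rows, $A_{S,z}$ is its column $z$, and $A_y$ is row $y$ of $A$. Enumerate all pairs consisting of a set $S$ of $p\le k$ rows and a matrix $B_S\in\{0,1\}^{S\times k}$ with linearly independent rows. There are at most $(k+1)\cdot2^{k\cdot k}\cdot 2^{k\cdot k}=2^{2k^2+O(k)}$ such pairs. Accept if and only if some pair passes both of the following tests.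
\begin{enumerate}
\item[(T1)] For every column $z$ there is $c_z\in\{0,1\}^k$ with $B_Sc_z=A_{S,z}$.
\item[(T2)] For every row $y$ there are $b_y\in\{0,1\}^k$ and a rational row vector $\lambda_y$ with $b_y=\lambda_yB_S$ and $\lambda_yA_S=A_y$.
\end{enumerate}
For (T1) we try all $2^k$ vectors for each column. For (T2) we try all $2^k$ vectors $b_y$ for each row; since the rows of $B_S$ are independent, $b_y$ determines at most one $\lambda_y$, which Gaussian elimination finds. Both tests take time $2^{O(k)}$.

If a pair passes, then $b_yc_z=\lambda_yB_Sc_z=\lambda_yA_{S,z}=A_{yz}$, so the matrices with rows $b_y$ and columns $c_z$ factor $A$ as in Lemma~\ref{lem:labels}(c). Conversely, let $A=BC$, let $S$ index a basis of the row space of $B$, so that $|S|\le k$, and let $B_S$ be the corresponding submatrix of $B$. The columns of $C$ satisfy (T1) because $B_SC=A_S$. Each row $b_y$ of $B$ equals $\lambda_yB_S$ for some rational $\lambda_y$, and $\lambda_yA_S=\lambda_yB_SC=b_yC=A_y$, which is (T2).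
\end{proof}

\section{Grid formulas as biclique partitions}\label{sec:grid}

\begin{definition}
Let $I$ (rows) and $J$ (columns) be finite nonempty sets, and take one Boolean variable $X(i,j)$ for each cell $(i,j)\in I\times J$. A \emph{positive clause} $P$ is given by a row $i_P$ and a set $J_P\subseteq J$, and a \emph{negative clause} $N$ by a column $j_N$ and a set $I_N\subseteq I$:
\[
P=\bigvee_{j\in J_P}X(i_P,j),\qquad N=\bigvee_{i\in I_N}\neg X(i,j_N).
\]
A \emph{grid formula} $\Phi$ on $I\times J$ is the conjunction of a set $\mathcal P$ of positive and a set $\mathcal N$ of negative clauses.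
\end{definition}

In words: $P$ asks for a $1$ among certain cells of one row, and $N$ asks for a $0$ among certain cells of one column.

\begin{proposition}\label{prop:grid}
From a grid formula $\Phi$ on $I\times J$ one can compute in polynomial time a bipartite graph $\Gamma(\Phi)$ with $8(|I|+|J|)+2+|\mathcal P|+|\mathcal N|$ vertices such that, for $k=4(|I|+|J|)$, the following are equivalent: \textup{(i)} $\Phi$ is satisfiable; \textup{(ii)} $\Gamma(\Phi)$ has a biclique partition with at most $k$ bicliques; \textup{(iii)} $\Gamma(\Phi)$ has a biclique cover with at most $k$ bicliques.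
\end{proposition}

Two features matter later: $k$ does not depend on the number of clauses, and it is linear in the side lengths of the grid while the number of variables is their product.

\subsection{Bits and clauses in the smallest cases}\label{sec:small}

All lower bounds on the number of bicliques come from one observation. If edges $yz$ and $y'z'$, with $y,y'$ on the left, lie in a common biclique, then $y\sim z'$ and $y'\sim z$; call two edges with this property \emph{compatible}. If a graph has $k$ pairwise incompatible edges, which we call \emph{core edges}, then a cover with at most $k$ bicliques has exactly $k$, one for each core edge, and an edge can lie only in the biclique of a core edge with which it is compatible.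

\emph{Bits.} Take left vertices $u_i$ ($i\in I$) and right vertices $v_j$ ($j\in J$), all adjacent, and attach pendant vertices $\tilde u_i\sim u_i$ on the right and $\tilde v_j\sim v_j$ on the left. The $|I|+|J|$ pendant edges are pairwise incompatible, because $u_i\not\sim\tilde u_{i'}$ for $i\ne i'$, $\tilde v_j\not\sim v_{j'}$ for $j\neq j'$, and $\tilde v_j\not\sim\tilde u_i$. In a partition with $|I|+|J|$ bicliques, the biclique $U_i$ of $u_i\tilde u_i$ is a star centered at $u_i$, since $u_i$ is the only neighbor of $\tilde u_i$, and the biclique $V_j$ of $\tilde v_jv_j$ is a star centered at $v_j$. Each edge $u_iv_j$ goes to $U_i$ or to $V_j$, and all choices are allowed. So these partitions correspond to the $2^{|I||J|}$ assignments: $X(i,j)=1$ if $u_iv_j$ lies in $U_i$, and $X(i,j)=0$ if it lies in $V_j$. For $|I|=|J|=1$ the graph is the path $\tilde u\,u\,v\,\tilde v$, and the bit says which of the two stars takes the middle edge.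

\emph{A clause, first attempt.} Let $I=\{1\}$, $J=\{1,2\}$, write $u,\tilde u,U$ for $u_1,\tilde u_1,U_1$, and try to enforce $P=X(1,1)\vee X(1,2)$. Add a right vertex $P$ that is not adjacent to $u$. If $P$ joins $V_j$, then $u$ is not in $V_j$, so $X(1,j)=1$. To force $P$ into some $V_j$, add a left vertex $v^*$ adjacent to $v_1,v_2,P$ but not to $\tilde u$: the edge $v^*P$ cannot lie in $U$. To be allowed into $V_j$, the vertex $P$ must be adjacent to $\tilde v_j$, for $j=1,2$. This is where the attempt fails. The edge $\tilde v_jP$ is compatible with no core edge except $\tilde v_jv_j$, so $P$ lies in \emph{both} $V_1$ and $V_2$. We have built a conjunction instead of a disjunction, and since $v^*v_j$ also forces $v^*$ into both, the edge $v^*P$ is covered twice.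

\emph{The repair.} The edges from $P$ to the gadget of column $j$ must have a second way of being covered, one that avoids the biclique responsible for the bits. Replace the pendant edge by an 8-cycle with right vertices $v_{j,1},\dots,v_{j,4}$ and left vertices $\tilde v_{j,1},\dots,\tilde v_{j,4}$, where $v_{j,h}\sim\tilde v_{j,h},\tilde v_{j,h+1}$ with indices modulo $4$. The vertex $v_{j,1}$ takes over the role of $v_j$. The cycle has four core edges $\tilde v_{j,h}v_{j,h}$ and splits into four stars $V_{j,h}$ centered at $v_{j,h}$. Each $\tilde v_{j,g}$ lies in $V_{j,g}$ and $V_{j,g-1}$, one star of odd and one of even index. A vertex $P$ adjacent to all four $\tilde v_{j,g}$ can therefore join the odd pair $V_{j,1},V_{j,3}$ or the even pair $V_{j,2},V_{j,4}$. It joins the odd pair in the column that satisfies it and the even pair in the other column. Shorter cycles do not work this way: a 4-cycle is itself a biclique, and in a 6-cycle the three vertices $\tilde v_{j,g}$ cannot be split into the pairs that the stars offer.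

In our example there are now nine core edges. The edge $v^*P$ is compatible only with $\tilde v_{1,1}v_{1,1}$ and $\tilde v_{2,1}v_{2,1}$, so with nine bicliques $P$ lies in some $V_{j,1}$, and then $uv_{j,1}$ lies in $U$: the assignment $X=(0,0)$ is excluded. For $X=(1,0)$ the $30$ edges are partitioned by
\begin{gather*}
U=\{u\}\times\{\tilde u,v_{1,1}\},\\
V_{1,1}=\{\tilde v_{1,1},\tilde v_{1,2},v^*\}\times\{v_{1,1},P\},\qquad V_{1,3}=\{\tilde v_{1,3},\tilde v_{1,4}\}\times\{v_{1,3},P\},\\
V_{1,2}=\{\tilde v_{1,2},\tilde v_{1,3}\}\times\{v_{1,2}\},\qquad V_{1,4}=\{\tilde v_{1,4},\tilde v_{1,1}\}\times\{v_{1,4}\},\\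
V_{2,1}=\{\tilde v_{2,1},\tilde v_{2,2},v^*,u\}\times\{v_{2,1}\},\qquad V_{2,3}=\{\tilde v_{2,3},\tilde v_{2,4}\}\times\{v_{2,3}\},\\
V_{2,2}=\{\tilde v_{2,2},\tilde v_{2,3}\}\times\{v_{2,2},P\},\qquad V_{2,4}=\{\tilde v_{2,4},\tilde v_{2,1}\}\times\{v_{2,4},P\}.
\end{gather*}
For $X=(1,1)$, remove $u$ from $V_{2,1}$ and add $v_{2,1}$ to $U$; for $X=(0,1)$, exchange the two columns.

\emph{Several rows, and clauses of both signs.} Negative clauses are treated in the mirror-image way: rows get 8-cycles too, and a negative clause $N$ is a left vertex that is forced into some $U_{i,1}$ with $i\in I_N$ and is not adjacent to $v_{j_N,1}$. Two difficulties remain, both because the graph cannot depend on the assignment. First, if $P$ joins $V_{b,1}$, it meets every $u_{i,1}$ with $X(i,b)=0$. So $P$ must be adjacent to all $u_{i,1}$ with $i\ne i_P$, and when $X(i,b)=1$ the edge $u_{i,1}P$ is covered by letting $P$ join $U_{i,1}$. Second, $P$ may meet there a negative clause $N$ that has joined $U_{i,1}$. So we make every $N$ adjacent to every $P$, and must then cover the edge $NP$ exactly once in all cases. Suppose $N$ has chosen row $a$, $P$ has chosen column $b$, and $X(a,b)=1$.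 If $a\ne i_P$, then $U_{a,1}$ covers $NP$. If $a=i_P$, then $P$ is barred from $U_{a,1}$; but $N$, having joined the odd pair of row $a$, also lies in $U_{a,3}$. We therefore make $P$ adjacent to $u_{i_P,3}$ and let it always join $U_{i_P,3}$.

\subsection{The graph}

Indices $g,h$ range over $\{1,2,3,4\}$ and are taken modulo $4$. The graph $\Gamma(\Phi)$ has
\begin{itemize}
\item left vertices $u_{i,g}$ ($i\in I$), $\tilde v_{j,g}$ ($j\in J$), $v^*$, and one vertex $N$ for each $N\in\mathcal N$;
\item right vertices $v_{j,h}$ ($j\in J$), $\tilde u_{i,h}$ ($i\in I$), $u^*$, and one vertex $P$ for each $P\in\mathcal P$.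
\end{itemize}
The edges are given by Table~\ref{tab:gamma}. The vertex count and the running time in Proposition~\ref{prop:grid} can be read off from this description.

\begin{table}[ht]
\centering
\small
\renewcommand{\arraystretch}{1.3}
\begin{tabular}{c|c|c|c|c}
 & $v_{j',h}$ & $\tilde u_{i',h}$ & $u^*$ & $P$\\ \hline
$u_{i,g}$ & $g=h=1$ & $i=i'$, $h\in\{g,g+1\}$ & $g=1$ & \begin{tabular}{@{}c@{}}$g=1$, $i\ne i_P$, or\\ $g=3$, $i=i_P$\end{tabular}\\ \hline
$\tilde v_{j,g}$ & $j=j'$, $g\in\{h,h+1\}$ & never & never & $j\in J_P$\\ \hline
$v^*$ & $h=1$ & never & never & always\\ \hline
$N$ & \begin{tabular}{@{}c@{}}$h=1$, $j'\ne j_N$, or\\ $h=3$, $j'=j_N$\end{tabular} & $i'\in I_N$ & always & always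
\end{tabular}
\caption{The graph $\Gamma(\Phi)$. A left vertex (row of the table) is adjacent to a right vertex (column of the table) exactly when the condition in the corresponding entry holds.}
\label{tab:gamma}
\end{table}

The construction has a symmetry. Let $\Phi^{T}$ be the grid formula on $J\times I$ obtained by the substitution $X^{T}(j,i)=\neg X(i,j)$: the positive clause $(i_P,J_P)$ becomes the negative clause with column $i_P$ and row set $J_P$, and negative clauses become positive ones. Table~\ref{tab:gamma} is unchanged when we transpose it and interchange the letters $u\leftrightarrow v$, $i\leftrightarrow j$, $I\leftrightarrow J$, $N\leftrightarrow P$, $g\leftrightarrow h$. So $\Gamma(\Phi^T)$ is $\Gamma(\Phi)$ with the two sides exchanged. We refer to this as \emph{the symmetry}.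

\subsection{From a cover to an assignment}

The implication (ii)$\Rightarrow$(iii) of Proposition~\ref{prop:grid} holds because a partition is a cover. We prove (iii)$\Rightarrow$(i).

The $k$ edges $u_{i,g}\tilde u_{i,g}$ and $\tilde v_{j,g}v_{j,g}$ are pairwise incompatible. For two edges of the same row $i$ with indices $g\ne h$, compatibility requires $u_{i,g}\sim\tilde u_{i,h}$ and $u_{i,h}\sim\tilde u_{i,g}$, that is $h=g+1$ and $g=h+1$, which is impossible modulo $4$. For different rows, $u_{i,g}\not\sim\tilde u_{i',h}$. Two edges from columns are handled by the symmetry. For a row and a column, $\tilde v_{j,g}\not\sim\tilde u_{i,h}$.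

So a cover with at most $k$ bicliques consists of exactly $k$ bicliques $U_{i,g}\ni u_{i,g}\tilde u_{i,g}$ and $V_{j,g}\ni\tilde v_{j,g}v_{j,g}$, and for an edge $yz$ with $y$ on the left,
\begin{equation}\label{eq:compat}
yz\in U_{i,g}\ \Rightarrow\ y\sim\tilde u_{i,g},\ u_{i,g}\sim z;\qquad
yz\in V_{j,g}\ \Rightarrow\ y\sim v_{j,g},\ \tilde v_{j,g}\sim z.
\end{equation}

\emph{The bits.} Consider the edge $e_{ij}=u_{i,1}v_{j,1}$. If it lies in $U_{i',g}$, then $u_{i,1}\sim\tilde u_{i',g}$ gives $i'=i$, and $u_{i,g}\sim v_{j,1}$ gives $g=1$. By the symmetry, if it lies in $V_{j',g}$, then $j'=j$ and $g=1$. So $e_{ij}$ lies in $U_{i,1}$ or in $V_{j,1}$, possibly in both. Choose $X(i,j)\in\{0,1\}$ such that $X(i,j)=1$ implies $e_{ij}\in U_{i,1}$ and $X(i,j)=0$ implies $e_{ij}\in V_{j,1}$. This requirement on $X$ is invariant under the symmetry, so it suffices to check the positive clauses.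

\emph{The clauses.} Let $P\in\mathcal P$ and consider the edge $v^*P$. It lies in no $U_{i,g}$, since $v^*\not\sim\tilde u_{i,g}$. So it lies in some $V_{j,g}$, and \eqref{eq:compat} gives $v^*\sim v_{j,g}$, hence $g=1$, and $\tilde v_{j,1}\sim P$, hence $j\in J_P$. Since $P$ is a vertex of $V_{j,1}$ and $u_{i_P,1}\not\sim P$, the vertex $u_{i_P,1}$ is not in $V_{j,1}$. Thus $e_{i_Pj}\notin V_{j,1}$, so $X(i_P,j)=1$ and $P$ is satisfied.

\subsection{From an assignment to a partition}

We prove (i)$\Rightarrow$(ii). Let $X$ satisfy $\Phi$. For each $N$ choose a witness row $a_N\in I_N$ with $X(a_N,j_N)=0$, and for each $P$ a witness column $b_P\in J_P$ with $X(i_P,b_P)=1$. We apply Lemma~\ref{lem:labels}(b) with the $k$ labels $U_{i,g}$, $V_{j,g}$. On the left put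
\begin{align*}
\beta(u_{i,1})&=\{U_{i,1}\}\cup\{V_{j,1}:X(i,j)=0\},\qquad \beta(u_{i,g})=\{U_{i,g}\}\ \ (g\ne1),\\
\beta(\tilde v_{j,g})&=\{V_{j,g},V_{j,g-1}\},\qquad \beta(v^*)=\{V_{j,1}:j\in J\},\\
\beta(N)&=\{U_{a_N,1},U_{a_N,3}\}\cup\{U_{i,2},U_{i,4}:i\in I_N\setminus\{a_N\}\}\\
&\qquad\cup\{V_{j,1}:j\ne j_N,\ X(a_N,j)=0\}\cup\{V_{j_N,3}\},
\end{align*}
and on the right take the images of these sets under the symmetry:
\begin{align*}
\chi(v_{j,1})&=\{V_{j,1}\}\cup\{U_{i,1}:X(i,j)=1\},\qquad \chi(v_{j,h})=\{V_{j,h}\}\ \ (h\ne1),\\
\chi(\tilde u_{i,h})&=\{U_{i,h},U_{i,h-1}\},\qquad \chi(u^*)=\{U_{i,1}:i\in I\},\\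
\chi(P)&=\{V_{b_P,1},V_{b_P,3}\}\cup\{V_{j,2},V_{j,4}:j\in J_P\setminus\{b_P\}\}\\
&\qquad\cup\{U_{i,1}:i\ne i_P,\ X(i,b_P)=1\}\cup\{U_{i_P,3}\}.
\end{align*}
We must show that $\mu(y,z)=|\beta(y)\cap\chi(z)|$ is the indicator of the condition in Table~\ref{tab:gamma}. The symmetry maps each entry of the table to its mirror image in the diagonal, so it suffices to treat the ten entries on and above the diagonal.

\emph{Entry $(u_{i,g},v_{j',h})$.} For $g=h=1$ the only candidates are $U_{i,1}$, present when $X(i,j')=1$, and $V_{j',1}$, present when $X(i,j')=0$; so $\mu=1$. For $g\ne1$ the only label $U_{i,g}$ is not in $\chi(v_{j',h})$, whose $U$-labels have index $1$. For $h\ne1$ the only label $V_{j',h}$ is not in $\beta(u_{i,g})$, whose $V$-labels have index $1$.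

\emph{Entries $(u_{i,g},\tilde u_{i',h})$ and $(u_{i,g},u^*)$.} The right sets contain only $U$-labels, and the only $U$-label of $u_{i,g}$ is $U_{i,g}$. It lies in $\chi(\tilde u_{i',h})$ if and only if $i=i'$ and $g\in\{h,h-1\}$, that is $h\in\{g,g+1\}$, and in $\chi(u^*)$ if and only if $g=1$.

\emph{Entry $(u_{i,g},P)$.} For $g\ne1$, the label $U_{i,g}$ lies in $\chi(P)$ if and only if $g=3$ and $i=i_P$. For $g=1$, the only $V$-label of index $1$ in $\chi(P)$ is $V_{b_P,1}$, so
\[
\mu=\mathbf 1[i\ne i_P]\,\mathbf 1[X(i,b_P)=1]+\mathbf 1[X(i,b_P)=0].
\]
This is $1$ for $i\ne i_P$, and it is $0$ for $i=i_P$ because $X(i_P,b_P)=1$.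

\emph{Entries $(\tilde v_{j,g},\tilde u_{i',h})$, $(\tilde v_{j,g},u^*)$, $(v^*,u^*)$.} The left set has only $V$-labels and the right set only $U$-labels, so $\mu=0$.

\emph{Entry $(\tilde v_{j,g},P)$.} One of $g,g-1$ is odd and the other is even. The labels of column $j$ in $\chi(P)$ are the odd pair if $j=b_P$, the even pair if $j\in J_P\setminus\{b_P\}$, and none otherwise. So $\mu=\mathbf 1[j\in J_P]$.

\emph{Entry $(v^*,P)$.} The only common label is $V_{b_P,1}$, so $\mu=1$.

\emph{Entry $(N,P)$.} Put $a=a_N$, $b=b_P$. All $U$-labels of $\chi(P)$ have odd index, and the odd $U$-labels of $\beta(N)$ are $U_{a,1},U_{a,3}$. All $V$-labels of $\beta(N)$ have odd index, and the odd $V$-labels of $\chi(P)$ are $V_{b,1},V_{b,3}$. Testing these four labels in turn gives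
\[
\mu=\mathbf 1[a\ne i_P]\,\mathbf 1[X(a,b)=1]+\mathbf 1[a=i_P]+\mathbf 1[b\ne j_N]\,\mathbf 1[X(a,b)=0]+\mathbf 1[b=j_N].
\]
If $X(a,b)=1$, then $b\ne j_N$ because $X(a,j_N)=0$, and $\mu=\mathbf 1[a\ne i_P]+\mathbf 1[a=i_P]=1$. If $X(a,b)=0$, then $a\ne i_P$ because $X(i_P,b)=1$, and $\mu=\mathbf 1[b\ne j_N]+\mathbf 1[b=j_N]=1$.

This completes the proof of Proposition~\ref{prop:grid}. \qed

\begin{remark}
The shape of the clauses is dictated by the mechanism. The vertex $P$ acts by joining some $V_{j,1}$ and thereby keeping its non-neighbor $u_{i_P,1}$ out of it. Keeping $u_{i,1}$ out of $V_{j,1}$ can only force the value $1$, and the non-neighbor is fixed by the graph, so it is the same row for every choice of $j$.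
\end{remark}

\section{Many formulas on one grid}\label{sec:comp}

\subsection{One formula}

A 3-CNF $\psi$ can be written as a grid formula by giving a cell to each \emph{incidence}, that is, to each pair $(D,x)$ of a clause $D$ and a variable $x$ occurring in $D$. The cell lies in a row assigned to $D$ and a column assigned to $x$, and the value $1$ claims that the literal of $x$ in $D$ is true. Then $D$ becomes a positive clause in its row, and the consistency of the claims about $x$ becomes a set of negative clauses in its column. For $\psi=(x\vee y)\wedge(\neg x)$, with rows $1,2$ for the clauses and columns $1,2$ for $x,y$, we get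
\[
\bigl(X(1,1)\vee X(1,2)\bigr)\wedge X(2,1)\wedge\bigl(\neg X(1,1)\vee\neg X(2,1)\bigr),
\]
which forces $X(2,1)=1$, $X(1,1)=0$, $X(1,2)=1$: $x$ is false and $y$ is true.

One row per clause and one column per variable would give parameter $O(m)$ for $m$ clauses and leave almost all cells unused. Since there are at most $3m$ incidences, a grid with $O(\sqrt m)$ rows and columns has enough room, provided that clauses share rows and variables share columns without two incidences colliding in a cell. A variable with $d$ occurrences needs $d$ rows, so we first bound the number of occurrences. Call a 3-CNF \emph{tame} if the literals of each clause have distinct variables and each variable occurs in at most three clauses.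

\begin{lemma}\label{lem:tame}
A 3-CNF $\theta$ with at most $m$ clauses can be turned in polynomial time into a tame 3-CNF $\psi$ with at most $4m$ clauses that is satisfiable if and only if $\theta$ is.
\end{lemma}

\begin{proof}
Replace the $d$ occurrences of each variable $x$ by distinct copies $x^{(1)},\dots,x^{(d)}$, and if $d\ge2$ add the $d$ clauses $\neg x^{(r)}\vee x^{(r+1)}$, with $r$ modulo $d$. There are at most $3m$ occurrences, so at most $3m$ clauses are added. Every clause has distinct variables, and each copy occurs in one old and at most two new clauses. The new clauses form a cycle of implications, so they hold exactly when all copies of $x$ have the same value. Hence satisfying assignments of $\theta$ and $\psi$ correspond.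
\end{proof}

\begin{lemma}\label{lem:place}
Let $\psi$ be a tame 3-CNF with at most $M$ clauses, $M\ge1$, and let $\ell=\lceil\sqrt M\rceil$. In polynomial time one can find maps $\mathrm{row}$ from the clauses to $[9\ell]$ and $\mathrm{col}$ from the variables to $[3\ell+7]$ such that the cells $(\mathrm{row}(D),\mathrm{col}(x))$ of the incidences $(D,x)$ are pairwise distinct.
\end{lemma}

\begin{proof}
Assign the at most $3M$ variables to columns one at a time, so that no column receives more than $\ell$ variables and no two variables of a clause share a column. When $x$ is to be placed, at most $3M/\ell\le3\ell$ columns already hold $\ell$ variables, and $x$ shares a clause with at most $3\cdot2=6$ other variables. So at most $3\ell+6$ columns are excluded and one is free.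

Call two clauses \emph{conflicting} if a variable of one and a variable of the other lie in the same column. A nonempty clause meets at most $3$ columns, each holds at most $\ell$ variables, and each of these occurs in at most $3$ clauses. This counts at most $9\ell$ clauses, among them the clause itself, so every clause conflicts with at most $9\ell-1$ others. Assign rows from $[9\ell]$ greedily so that conflicting clauses get different rows. Two incidences of one clause lie in different columns. Two incidences of different clauses in the same row lie in different columns because these clauses do not conflict.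
\end{proof}

\subsection{Selecting one of $2^s$ formulas}

Since clauses cost nothing, we can write many formulas $\psi_\sigma$, $\sigma\in\{0,1\}^s$, on the same cells. This alone would require all of them to hold at once. We want only one of them to be enforced, at a cost of $O(s)$ further rows and columns. Introduce $2s$ \emph{switches} $\lambda\in\Lambda=[s]\times\{0,1\}$, put $\Lambda_\sigma=\{(p,\sigma_p):p\in[s]\}$, and weaken every clause that comes from $\psi_\sigma$ by the alternative ``some switch in $\Lambda_\sigma$ is on''. If exactly the switches outside $\Lambda_\sigma$ are on, then every $\psi_{\sigma'}$ with $\sigma'\ne\sigma$ is released, since $(p,\sigma'_p)\notin\Lambda_\sigma$ for a position $p$ with $\sigma'_p\neq\sigma_p$. If at most one of $(p,0),(p,1)$ is on for each $p$, then some $\Lambda_\sigma$ is entirely off and $\psi_\sigma$ is enforced.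

The difficulty is the shape of grid clauses. A positive clause sees only its own row and can only be released by a $1$, so $\lambda$ needs a column $c_\lambda$ that shows a $1$ in every row when $\lambda$ is on. A negative clause sees only its own column and can only be released by a $0$, so $\lambda$ also needs a row $r_\lambda$ that shows a $0$ in every column. All these cells must be tied to a single cell that holds the state of $\lambda$; we take the cell $(r_\lambda,c_*)$ in one further column $c_*$. Only the state ``off'' has to be propagated, since only an illegitimate release does harm, and this can be done with grid clauses: a $0$ in $(r_\lambda,c_*)$ forces $1$s along the row $r_\lambda$, and the $1$ in $(r_\lambda,c_\lambda)$ forces $0$s along the column $c_\lambda$.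

For $m\ge1$ and $s\ge0$ put
\begin{equation}\label{eq:k}
k(m,s)=48\lceil2\sqrt m\,\rceil+16s+32,\qquad\text{so}\qquad 96\sqrt m\le k(m,s)\le96\sqrt m+16s+80.
\end{equation}

\begin{proposition}\label{prop:comp}
Given $m\ge1$, $s\ge0$ and $t=2^s$ 3-CNFs $\theta_\sigma$ $(\sigma\in\{0,1\}^s)$ with at most $m$ clauses each, one can compute in time $(mt)^{O(1)}$ a bipartite graph $G$ such that $(G,k(m,s))$ satisfies the promise of the gap problem and is a yes-instance if and only if some $\theta_\sigma$ is satisfiable.
\end{proposition}

\begin{proof}
Let $M=4m$ and $\ell=\lceil\sqrt M\rceil=\lceil2\sqrt m\,\rceil$. Let $\psi_\sigma$ be the tame formula of Lemma~\ref{lem:tame} for $\theta_\sigma$, and let $\mathrm{row}_\sigma,\mathrm{col}_\sigma$ be its maps from Lemma~\ref{lem:place}, with values in $I_0=[9\ell]$ and $J_0=[3\ell+7]$. Put $I=I_0\cup\{r_\lambda:\lambda\in\Lambda\}$ and $J=J_0\cup\{c_\lambda:\lambda\in\Lambda\}\cup\{c_*\}$, as disjoint unions. The grid formula $\Phi$ on $I\times J$ has the following clauses.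
\begin{enumerate}
\item[(G1)] For each $\sigma$ and each clause $D$ of $\psi_\sigma$, with $i=\mathrm{row}_\sigma(D)$:
\[\textstyle\bigvee_{x\text{ in }D}X(i,\mathrm{col}_\sigma(x))\ \vee\ \bigvee_{\lambda\in\Lambda_\sigma}X(i,c_\lambda).\]
\item[(G2)] For each $\sigma$, each variable $x$ of $\psi_\sigma$, and clauses $D\ni x$, $D'\ni\neg x$ of $\psi_\sigma$, with $j=\mathrm{col}_\sigma(x)$:
\[\textstyle\neg X(\mathrm{row}_\sigma(D),j)\vee\neg X(\mathrm{row}_\sigma(D'),j)\ \vee\ \bigvee_{\lambda\in\Lambda_\sigma}\neg X(r_\lambda,j).\]
\item[(G3)] For $\lambda\in\Lambda$ and $i\in I_0$: $\ \neg X(i,c_\lambda)\vee\neg X(r_\lambda,c_\lambda)$.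
\item[(G4)] For $\lambda\in\Lambda$ and $j\in J_0\cup\{c_\lambda\}$: $\ X(r_\lambda,j)\vee X(r_\lambda,c_*)$.
\item[(G5)] For $p\in[s]$: $\ \neg X(r_{(p,0)},c_*)\vee\neg X(r_{(p,1)},c_*)$.
\end{enumerate}
The clauses (G1) and (G4) are positive and lie in one row; (G2), (G3) and (G5) are negative and lie in one column. There are $O(mt)$ clauses of the first two kinds and $O(s\ell)$ of the others, and $s\le t$. Let $G=\Gamma(\Phi)$. We have
\[
4(|I|+|J|)=4\bigl((9\ell+2s)+(3\ell+7+2s+1)\bigr)=48\ell+16s+32=k(m,s).
\]
By Proposition~\ref{prop:grid}, $(G,k(m,s))$ satisfies the promise, and it is a yes-instance if and only if $\Phi$ is satisfiable. It remains to show that $\Phi$ is satisfiable if and only if some $\psi_\sigma$ is.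

Let $\tau$ satisfy $\psi_\sigma$. Call $\lambda$ \emph{off} if $\lambda\in\Lambda_\sigma$ and \emph{on} otherwise. On $I_0\times J_0$ let $X(\mathrm{row}_\sigma(D),\mathrm{col}_\sigma(x))=1$ if and only if the literal of $x$ in $D$ is true under $\tau$, and put $0$ in the cells that carry no incidence of $\psi_\sigma$. This is well defined because each incidence has one literal (tameness) and its own cell; it is the only place where the distinctness in Lemma~\ref{lem:place} is used. The remaining cells are given by
\[
\begin{array}{c|ccc}
 & j\in J_0 & c_{\lambda'} & c_*\\ \hline
i\in I_0 & \text{as above} & \mathbf 1[\lambda'\text{ on}] & 0\\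
r_\lambda,\ \lambda\text{ on} & 0 & 0 & 1\\
r_\lambda,\ \lambda\text{ off} & 1 & \mathbf 1[\lambda'=\lambda] & 0
\end{array}
\]
The clauses (G1) for $\sigma$ hold because each $D$ has a true literal, and (G2) for $\sigma$ hold because one of $x,\neg x$ is false. For $\sigma'\ne\sigma$ some $\lambda\in\Lambda_{\sigma'}$ is on; then $X(i,c_\lambda)=1$ for all $i\in I_0$ and $X(r_\lambda,j)=0$ for all $j\in J_0$, so (G1) and (G2) for $\sigma'$ hold. In (G3), $X(r_\lambda,c_\lambda)=0$ if $\lambda$ is on and $X(i,c_\lambda)=0$ if it is off. In (G4), $X(r_\lambda,c_*)=1$ if $\lambda$ is on and $X(r_\lambda,j)=1$ if it is off. In (G5), the switch $(p,\sigma_p)$ is off, so $X(r_{(p,\sigma_p)},c_*)=0$.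

Conversely, let $X$ satisfy $\Phi$. By (G5), for each $p$ there is $\sigma_p\in\{0,1\}$ with $X(r_{(p,\sigma_p)},c_*)=0$. Fix this $\sigma$ and let $\lambda\in\Lambda_\sigma$. By (G4), $X(r_\lambda,j)=1$ for all $j\in J_0\cup\{c_\lambda\}$, and then by (G3), $X(i,c_\lambda)=0$ for all $i\in I_0$. So in the clauses (G1) and (G2) for $\sigma$ all literals indexed by $\Lambda_\sigma$ are false. Write $X_{D,x}=X(\mathrm{row}_\sigma(D),\mathrm{col}_\sigma(x))$. Every clause $D$ of $\psi_\sigma$ has a variable $x$ with $X_{D,x}=1$, and $X_{D,x}=X_{D',x}=1$ never holds for $D\ni x$ and $D'\ni\neg x$. Set $x$ to true if and only if $X_{D,x}=1$ for some $D\ni x$. Let $D$ be a clause and $X_{D,x}=1$. If $x$ occurs positively in $D$, then $x$ is true. If it occurs negatively, then no clause with a positive occurrence of $x$ has value $1$ at $x$, so $x$ is false. In both cases $D$ is satisfied.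
\end{proof}

\section{From a compression to circuits for unsatisfiability}\label{sec:dist}

Compose Proposition~\ref{prop:comp} with a compression. The result maps $t$ formulas to a string that determines whether all of them are unsatisfiable. If the string has fewer than $t$ bits, it spends less than one bit per formula, so many tuples of unsatisfiable formulas share the same image. The argument of Fortnow and Santhanam \cite{FS} shows that a few images already account for all unsatisfiable formulas. These images can be wired into a circuit, and a tuple with such an image certifies the unsatisfiability of each of its entries.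

\begin{proposition}\label{prop:dist}
Let $(K,\mathcal L)$ be a compression of the gap problem of bit length $h$. There is a constant $C\ge1$, depending only on $K$, such that for all $m\ge1$ and $s\ge0$ with $2^s\ge h(k(m,s))+1$ the set $\mathrm{UNSAT}_m$ has a nondeterministic circuit of size at most $C(m2^s)^C$.
\end{proposition}

\begin{proof}
Let $t=2^s$ and $k=k(m,s)$. For a tuple $\vec\theta\in\mathrm{CNF}_m^{\,t}$ let $\Psi(\vec\theta)=K(G,k)$, with $G$ from Proposition~\ref{prop:comp}. The map $\Psi$ is computable in time polynomial in $mt$, with a polynomial that depends only on $K$, and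
\begin{equation}\label{eq:or}
\Psi(\vec\theta)\notin\mathcal L\iff\text{all entries of }\vec\theta\text{ lie in }\mathrm{UNSAT}_m.
\end{equation}
Its values are strings of length at most $h(k)\le t-1$, and there are fewer than $2^t$ of these.

Let $S\subseteq\mathrm{UNSAT}_m$ be nonempty. By the pigeonhole principle some string $z$ is the image of at least $|S|^t/2^t$ tuples in $S^t$, and $z\notin\mathcal L$ by \eqref{eq:or}. Let $S_z\subseteq S$ be the set of formulas that occur as an entry in one of these tuples. The tuples lie in $S_z^{\,t}$, so $|S_z|^t\ge(|S|/2)^t$ and $|S_z|\ge|S|/2$. Start with $S=\mathrm{UNSAT}_m$ and replace $S$ by $S\setminus S_z$ as long as $S$ is nonempty. Each round at least halves $|S|$, and $|\mathrm{UNSAT}_m|\le2^{L(m)}$, so the process stops after $r\le L(m)+1$ rounds. It yields strings $z_1,\dots,z_r\notin\mathcal L$, each of length less than $t$, such that every $\theta\in\mathrm{UNSAT}_m$ is an entry of some tuple $\vec\theta$ with $\Psi(\vec\theta)\in\{z_1,\dots,z_r\}$.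

The circuit has $z_1,\dots,z_r$ and their lengths built in. On input $\theta$ it guesses $t$ strings of length $L(m)$, checks that they form a tuple $\vec\theta\in\mathrm{CNF}_m^{\,t}$ with $\theta$ as an entry, computes $\Psi(\vec\theta)$, and accepts if and only if the checks succeed and $\Psi(\vec\theta)$ is one of the $z_q$. If $\theta\in\mathrm{UNSAT}_m$, some guess is accepted. If a guess is accepted, then $\Psi(\vec\theta)\notin\mathcal L$, so $\theta\in\mathrm{UNSAT}_m$ by \eqref{eq:or}. By (C1) the size is bounded by a polynomial in $mt\ge1$ that depends only on $K$, hence by $C(mt)^C$ for a suitable $C$.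
\end{proof}

The circuit never decides membership in $\mathcal L$; this is why $\mathcal L$ may be arbitrary. What remains is to choose $s$. It must be at least $\log_2(h(k)+1)$, while $k$ itself grows with $s$. Since $k(m,s)$ is \emph{linear} in $s$, this is possible with $s\le\lceil\varepsilon\sqrt m\,\rceil$ as soon as $\log_2(h(k)+1)=o(k)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $h(k)+1\le c_0(k+1)^d$ with integers $c_0,d\ge1$, and put $s=\lceil(d+1)\log_2(m+1)\rceil$ and $k=k(m,s)$. By \eqref{eq:k}, $k=O(\sqrt m)$, so $k\le m$ for all large $m$. If also $m+1\ge c_0$, then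
\[
h(k)+1\le c_0(m+1)^d\le(m+1)^{d+1}\le2^s\le2(m+1)^{d+1}.
\]
By Proposition~\ref{prop:dist} and (C2), $\mathrm{UNSAT}_m$ has nondeterministic circuits of size $m^{O(1)}$.

Let $Q\in\mathrm{coNP}$. Unsatisfiability of 3-CNFs is $\mathrm{coNP}$-complete, so a polynomial-time algorithm maps inputs of length $N$ to 3-CNFs with at most $m=N^{O(1)}$ clauses that are unsatisfiable exactly for inputs in $Q$. After renaming variables these are elements of $\mathrm{CNF}_m$. By (C1) the map is computed by a circuit of size $N^{O(1)}$, and feeding its output into the circuit for $\mathrm{UNSAT}_m$ shows $Q\in\mathrm{NP/poly}$.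
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $h(k)=2^{o(k)}$, so $\log_2(h(k)+1)=o(k)$. Let $\delta>0$, let $C$ be as in Proposition~\ref{prop:dist}, and put $\varepsilon=\min\{1,\delta/(2C)\}$, $s=\lceil\varepsilon\sqrt m\,\rceil$ and $k=k(m,s)$. By \eqref{eq:k},
\[
96\sqrt m\le k\le96\sqrt m+16(\sqrt m+1)+80\le208\sqrt m .
\]
Since $k\to\infty$ with $m$, we get $\log_2(h(k)+1)\le\varepsilon k/208\le\varepsilon\sqrt m\le s$ for all large $m$. Proposition~\ref{prop:dist} gives circuits for $\mathrm{UNSAT}_m$ of size at most
\[
C(2m)^C\,2^{C\varepsilon\sqrt m}\le2^{2C\varepsilon\sqrt m}\le2^{\delta\sqrt m}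
\]
for all large $m$. As $\delta$ was arbitrary, (H) fails. The last sentence of the theorem follows from Proposition~\ref{prop:H}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tradeoff}]
Choose $B$ with $\log_2(h(k)+1)\le Bk^c$ for all $k\ge1$, and put $s=\lceil100Bm^{c/2}\rceil$ and $k=k(m,s)$. Since $c<1$ we have $s=o(\sqrt m)$, so $k\le100\sqrt m$ for all large $m$ by \eqref{eq:k}, and then $\log_2(h(k)+1)\le100^cBm^{c/2}\le s$. Proposition~\ref{prop:dist} gives circuits of size at most $C(2m)^C2^{100BCm^{c/2}}=2^{O(m^{c/2})}$ for large $m$, and (C2) takes care of the other $m$.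
\end{proof}

\begin{remark}
The circuit of Proposition~\ref{prop:dist} guesses $2^s>h(k)$ formulas, with $k\ge96\sqrt m$. The size bound is therefore polynomial in $m$ only when $h$ is polynomially bounded at these values of $k$, which is why this argument needs a stronger assumption than $\mathrm{coNP}\not\subseteq\mathrm{NP/poly}$ in part (2).
\end{remark}

\section{From clauses to variables}\label{sec:sparse}

Our reductions measure a formula by its number of clauses, while ETH and its nondeterministic variants count variables, and a $w$-CNF on $n$ variables may have far more than $n$ clauses. The bridge is the sparsification lemma.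

\begin{lemma}[Impagliazzo, Paturi and Zane \cite{IPZ}]\label{lem:sparse}
For all $w\ge3$ and $\varepsilon>0$ there is a constant $C_{w,\varepsilon}$ such that every $w$-CNF $F$ on $n$ variables is equivalent to a disjunction of at most $2^{\varepsilon n}$ $w$-CNFs on the same variables, each with at most $C_{w,\varepsilon}n$ clauses. For fixed $w$ and $\varepsilon$ these formulas can be listed in time $2^{\varepsilon n}n^{O(1)}$.
\end{lemma}

We may take $C_{w,\varepsilon}$ to be a positive integer.

\begin{proof}[Proof of Proposition~\ref{prop:H}]
Suppose (H) fails. Then, taking $\delta=1$, the set $\mathrm{UNSAT}_m$ has a nondeterministic circuit $\mathcal C_m$ of size at most $2^{\sqrt m}$ for all large $m$. Fix $w\ge3$ and $\varepsilon>0$ and put $m=wC_{w,\varepsilon}n$. On input a $w$-CNF $F$ on $n$ variables, a nondeterministic circuit proceeds as follows.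
\begin{enumerate}
\item It computes the list $F_1,F_2,\dots$ of Lemma~\ref{lem:sparse} and pads it to length $\lfloor2^{\varepsilon n}\rfloor$ with copies of the unsatisfiable formula $x_1\wedge\neg x_1$. By (C1) this takes size $2^{\alpha\varepsilon n}n^{O(1)}$.
\item It converts each $F_q$ to a 3-CNF $F_q'$ that is satisfiable if and only if $F_q$ is. A clause $D_1\vee D_2$ with more than three literals, where $D_1$ has two of them, is replaced by $D_1\vee y$ and $\neg y\vee D_2$ with a fresh variable $y$; this preserves satisfiability and shortens the long clause by one. So each clause yields at most $w-2$ clauses, and after renaming variables $F_q'\in\mathrm{CNF}_m$. This takes size $n^{O(1)}$ for each $q$.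
\item It runs a copy of $\mathcal C_m$ on each $F'_q$, with independent guesses, and accepts if and only if all copies accept.
\end{enumerate}
The formula $F$ is unsatisfiable if and only if all $F_q$ are, so the circuit recognizes unsatisfiability. For fixed $w,\varepsilon$ we have $\sqrt m=O(\sqrt n)$, so the size is at most
\[
2^{\alpha\varepsilon n}n^{O(1)}+2^{\varepsilon n}\bigl(n^{O(1)}+2^{O(\sqrt n)}\bigr)\le2^{(\alpha+1)\varepsilon n}
\]
for all large $n$. By (C2), unsatisfiability of $w$-CNFs on $n$ variables has nondeterministic circuits of size $O(2^{(\alpha+1)\varepsilon n})$, for every $w\ge3$ and $\varepsilon>0$, with $\alpha$ independent of both; for $w<3$ the same holds because a $w$-CNF is then a 3-CNF. With $w=3$ and $\varepsilon=\delta/(\alpha+1)$, for arbitrary $\delta>0$, the non-uniform nondeterministic ETH fails. With $\varepsilon=1/(2\alpha+2)$ and all $w$, NUNSETH fails for $\eta=1/2$.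
\end{proof}

For the running time a single formula suffices, and what counts is that Lemma~\ref{lem:place} packs $m$ clauses into parameter $O(\sqrt m)$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:time}]
Suppose the gap problem is solved in time $2^{\gamma(k)}|G|^{O(1)}$ with $\gamma(k)=o(k^2)$. Fix $\varepsilon>0$ and put $m=C_{3,\varepsilon}n$. Given a 3-CNF $F$ on $n$ variables, list the formulas $F_q$ of Lemma~\ref{lem:sparse}, apply Proposition~\ref{prop:comp} with $s=0$ to each of them, run the algorithm on the resulting instances $(G_q,k)$, and accept if and only if one of them is a yes-instance. This decides whether $F$ is satisfiable. Here $|G_q|=n^{O(1)}$, and $k=k(m,0)$ satisfies $96\sqrt m\le k\le176\sqrt m$ by \eqref{eq:k}. So $k\to\infty$ and $k^2\le176^2C_{3,\varepsilon}n$, and hence $\gamma(k)\le\varepsilon n$ for all large $n$. The total time is $2^{\varepsilon n}n^{O(1)}+2^{\varepsilon n}\cdot2^{\varepsilon n}n^{O(1)}=O(2^{3\varepsilon n})$. Since $\varepsilon$ is arbitrary, ETH fails.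
\end{proof}

\begin{thebibliography}{9}

\bibitem{CGIMPS}
Carmosino, Gao, Impagliazzo, Mihajlin, Paturi and Schneider, ITCS 2016.

\bibitem{FS}
Fortnow and Santhanam, JCSS 2011.

\bibitem{IPZ}
Impagliazzo, Paturi and Zane, 2001.

\bibitem{MR}
Mujuni and Rosamond.

\bibitem{source}
\emph{On Some Covering, Partition, and Connectivity Problems in Graphs},
\texttt{https://\allowbreak publikationen.\allowbreak sulb.\allowbreak uni-saarland.de/\allowbreak bitstream/\allowbreak 20.500.11880/\allowbreak 28007/\allowbreak 1/\allowbreak Davis\%20Issac\_thesis.pdf}.

\bibitem{Yap}
Yap, 1983.

\end{thebibliography}
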